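\title{A meromorphic function in the plane that univalently covers no spherical disk of radius $\arctan\sqrt8$}

\begin{abstract}
By a theorem of Bonk and Eremenko, every nonconstant meromorphic function in the complex plane univalently covers spherical disks of radii arbitrarily close to $b_0=\arctan\sqrt8$, and $b_0$ cannot be replaced by a larger number. We show that the words ``arbitrarily close'' cannot be omitted: there is a nonconstant meromorphic function in the plane that univalently covers no disk of radius $b_0$. No elliptic function has this property. The example is obtained from the elliptic function that maps equilateral triangles onto the faces of a regular spherical tetrahedron. A displacement of its critical values, quadratic in the lattice point, shrinks all circumradii at once to first order. The displacement is applied on bounded pieces, which are separated by sparse rings of additional branch points.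
\end{abstract}

\section{The problem and the results}\label{sec:intro}

We identify the Riemann sphere $\hat{\mathbb C}=\mathbb C\cup\{\infty\}$, with the length element $2|dz|/(1+|z|^2)$, isometrically with the unit sphere $S^2\subset\mathbb R^3$. The isometry is chosen so that the complex orientation of $\hat{\mathbb C}$ corresponds to the orientation of $S^2$ by the outward normal. The open spherical disk with center $c$ and radius $r\in(0,\pi]$ is
$$D(c,r)=\{x\in S^2:\langle x,c\rangle>\cos r\},$$
where $\langle\cdot,\cdot\rangle$ is the inner product of $\mathbb R^3$; a hemisphere is a disk of radius $\pi/2$.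

A meromorphic function $f$ in $\mathbb C$ \emph{univalently covers} a region $D\subset\hat{\mathbb C}$ if there is a region $U\subset\mathbb C$ that $f$ maps conformally, that is, bijectively, onto $D$. In other words, some branch of $f^{-1}$ is defined on all of $D$. If $D=D(c,r)$, we call the point of $U$ that is mapped to $c$ the \emph{base point} of $U$. A function that univalently covers a disk also univalently covers all smaller concentric disks, so for nonconstant $f$ the set $R(f)$ of radii of univalently covered disks is an interval $(0,B)$ or $(0,B]$. The number $B=B(f)$ measures how large an unbranched sheet of the inverse function can be. Put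
$$b_0=\arctan\sqrt8=\arccos\tfrac13\approx70^\circ32'.$$

\begin{theorem}[Bonk--Eremenko]\label{thm:BE}
Every nonconstant meromorphic function in $\mathbb C$ univalently covers spherical disks of radii arbitrarily close to $b_0$. The number $b_0$ cannot be replaced by a larger one.
\end{theorem}

Thus $B(f)\ge b_0$ for all $f$. The problem posed in \cite{SS} is whether the words ``arbitrarily close'' are essential: \emph{does every nonconstant meromorphic function in $\mathbb C$ univalently cover a spherical disk of radius exactly $b_0$?}

The simplest functions suggest that it does, because for them the supremum $B(f)$ is attained. A M\"obius transformation maps $\mathbb C$ onto the sphere minus a point, so $R(f)=(0,\pi]$. The exponential function univalently covers the right half-plane, which is a hemisphere, while every larger disk contains one of the omitted antipodal points $0,\infty$; so $R(\exp)=(0,\pi/2]$. The elliptic function $f_0$ of Example~\ref{ex:f0}, whose critical values are the vertices of a regular tetrahedron, has $R(f_0)=(0,b_0]$. There is also a general reason: given disks with radii tending to $b_0$, one expects the inverse branches to converge to a branch on a disk of radius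 $b_0$. This argument works exactly as long as the base points stay bounded.

\begin{theorem}\label{thm:compact}
Let $f$ be a nonconstant meromorphic function in $\mathbb C$ that univalently covers no disk of radius $b_0$. Then for each compact set $E\subset\mathbb C$ the radii of the disks univalently covered by regions $U$ with base point in $E$ are bounded by a number less than $b_0$. Consequently, if $f$ is a nonconstant meromorphic function in $\mathbb C$ and there are a lattice $\Gamma$ and rotations $\rho_\gamma$ of the sphere with $f(z+\gamma)=\rho_\gamma(f(z))$ for all $\gamma\in\Gamma$ (for example, if $f$ is elliptic), then $f$ univalently covers a disk of radius exactly $b_0$.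
\end{theorem}

In a counterexample the large disks must therefore escape to infinity. Such a function exists, so the answer to the question is no, and ``arbitrarily close'' is essential in Theorem~\ref{thm:BE}.

\begin{theorem}\label{thm:main}
There is a nonconstant meromorphic function $f$ in $\mathbb C$ that univalently covers no disk $D(c,b_0)$, $c\in\hat{\mathbb C}$, and hence no disk of radius at least $b_0$. Moreover, for every $\eta>0$ the function $f$ can be chosen so that all its critical points are simple, all its critical values lie within $\eta$ of the four vertices of a regular tetrahedron and their four antipodes, and the set of radii of disks univalently covered by $f$ is exactly $(0,b_0)$.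
\end{theorem}

Recall that near each point $z_0$ a nonconstant meromorphic function has the form $\zeta\mapsto\zeta^\delta$ in suitable conformal charts of the domain and the target. The integer $\delta\ge1$ is the \emph{local degree}; $z_0$ is a \emph{critical point} if $\delta\ge2$, which happens exactly when $f$ is not injective in any neighborhood of $z_0$, and a \emph{simple} one if $\delta=2$.

Theorem~\ref{thm:compact} is proved in Section~\ref{sec:compact}. Section~\ref{sec:criterion} reduces Theorem~\ref{thm:main} to a problem about triangles: tile the plane by pieces that $f$ maps onto spherical triangles whose vertices are critical values and fit into open disks of radius $b_0$. The function $f_0$ just fails this test (Section~\ref{sec:lattice}). Section~\ref{sec:field} repairs it on any bounded piece of the plane, and Sections~\ref{sec:slack}--\ref{sec:parabolic} join infinitely many such pieces into one surface that is conformally the plane. The function itself is defined in Section~\ref{sec:function}.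

\section{Disks with base points in a compact set}\label{sec:compact}

We use the two theorems of Koebe for a function $G$ that is holomorphic and injective in $|\zeta|<t$: the image contains the Euclidean disk of radius $t|G'(0)|/4$ about $G(0)$ (the $\frac14$-theorem), and $|G(\zeta)-G(0)|\le|G'(0)|\,|\zeta|\,(1-|\zeta|/t)^{-2}$ (the growth theorem). Rotations of the sphere are M\"obius transformations and form a compact group acting transitively. Integrating the length element along a radius gives $D(0,r)=\{|\zeta|<\tan(r/2)\}$.

\begin{proof}[Proof of Theorem~\ref{thm:compact}]
Suppose that the first statement fails for some compact set $E$. All radii in $R(f)$ are less than $b_0$, so there are regions $U_n$ with base points in $E$ that $f$ maps conformally onto disks $D(c_n,r_n)$ with $r_n<b_0$ and $r_n\to b_0$. Let $g_n\colon D(c_n,r_n)\to U_n$ be the inverse maps. To place all $g_n$ on a common domain, take rotations $\rho_n$ with $\rho_n(0)=c_n$ and put $G_n=g_n\circ\rho_n$. Then $G_n$ is holomorphic and injective in $|\zeta|<t_n=\tan(r_n/2)$, we have $t_n\to t_0=\tan(b_0/2)$, $f\circ G_n=\rho_n$, and $G_n(0)\in E$. Passing to a subsequence, assume that $\rho_n$ converges to a rotation $\rho$.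

Suppose first that $|G_n'(0)|$ is unbounded. By the $\frac14$-theorem, $U_n$ contains the disk of radius $t_n|G_n'(0)|/4$ about the point $G_n(0)\in E$. Any two points of $\mathbb C$ lie in one such disk, so $f$ is injective on $\mathbb C$. By the Casorati--Weierstrass theorem an injective function has no essential singularity at $\infty$, so $f$ is rational of degree one. Then $R(f)=(0,\pi]$ contains $b_0$, a contradiction.

Suppose now that $|G_n'(0)|$ is bounded. By the growth theorem and the boundedness of $E$, the $G_n$ are uniformly bounded on each disk $|\zeta|\le t<t_0$ for large $n$. By Montel's theorem a subsequence converges locally uniformly in $|\zeta|<t_0$ to a holomorphic function $G$, and $f\circ G=\rho$. Since $\rho$ is injective, so is $G$, and $f$ maps the region $G(\{|\zeta|<t_0\})$ bijectively onto $\rho(\{|\zeta|<t_0\})=D(\rho(0),b_0)$, again a contradiction.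

Now let $f(z+\gamma)=\rho_\gamma(f(z))$ for $\gamma\in\Gamma$. If $f$ maps $U$ conformally onto $D(c,r)$, then it maps $U+\gamma$ conformally onto $D(\rho_\gamma(c),r)$. So every radius in $R(f)$ occurs with a base point in a closed fundamental parallelogram $E$ of $\Gamma$. If $b_0\notin R(f)$, the first statement gives $B(f)<b_0$, contrary to Theorem~\ref{thm:BE}.
\end{proof}

\section{A criterion in terms of spherical triangles}\label{sec:criterion}

For linearly independent unit vectors $F_1,F_2,F_3$, the \emph{spherical triangle} $F_1F_2F_3$ is the set of points $y/|y|$ with $y$ in the convex hull of $F_1,F_2,F_3$. Since $y\mapsto y/|y|$ maps segments that avoid $0$ onto great-circle arcs shorter than $\pi$, a spherical triangle contains the shorter great-circle arc between any two of its points. The same holds for a disk $D(c,r)$ with $r\le\pi/2$, because $\{y:\langle y,c\rangle>|y|\cos r\}$ is a convex cone when $\cos r\ge0$.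

\begin{lemma}\label{lem:near}
Let $0<r\le\pi/2$. If $F_1,F_2,F_3$ lie in an open disk of radius $r$, then for every point $x$ of the spherical triangle $F_1F_2F_3$ the disk $D(x,r)$ contains some $F_i$.
\end{lemma}

\begin{proof}
Let $F_1,F_2,F_3\in D(u,r)$ and $x=y/|y|$ with $y=\sum\lambda_iF_i$, $\lambda_i\ge0$, $\sum\lambda_i=1$. Then
$$\max_i\langle x,F_i\rangle\ge\sum_i\lambda_i\langle x,F_i\rangle=\langle x,y\rangle=|y|\ge\langle u,y\rangle=\sum_i\lambda_i\langle u,F_i\rangle>\cos r.\qedhere$$
\end{proof}

Let $f$ be meromorphic in $\mathbb C$. A \emph{critical triangle} of $f$ is a compact set $T\subset\mathbb C$ that $f$ maps homeomorphically onto a spherical triangle in such a way that the three points of $T$ mapped to the vertices are critical points of $f$.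

\begin{proposition}\label{prop:criterion}
Let $0<r\le\pi/2$. Suppose that every point of $\mathbb C$ lies in a critical triangle $T$ of $f$ such that the vertices of $f(T)$ lie in an open disk of radius $r$. Then $f$ univalently covers no disk of radius $r$.
\end{proposition}

\begin{proof}
Suppose that $f$ maps $U$ conformally onto $D=D(c,r)$, with inverse $g\colon D\to U$. Let $T$ be a critical triangle as in the hypothesis that contains $g(c)$. By Lemma~\ref{lem:near}, some vertex $F$ of $f(T)$ lies in $D$. This alone is no contradiction, since $D$ may contain critical values; we must show that the critical point of $T$ over $F$ lies in $U$. Let $\alpha\colon[0,1]\to S^2$ be the shorter great-circle arc from $c$ to $F$. It lies in $f(T)\cap D$, so it has two lifts starting at $g(c)$, namely $\beta=(f|_T)^{-1}\circ\alpha$ and $g\circ\alpha$. The set of $t$ with $\beta(t)=g(\alpha(t))$ is closed and contains $0$. It is also open: if $\beta(t)=g(\alpha(t))\in U$, then $\beta(t')\in U$ for $t'$ near $t$, and $f(\beta(t'))=\alpha(t')$ gives $\beta(t')=g(\alpha(t'))$. Hence $\beta(1)\in U$. But $\beta(1)$ is a critical point, and $f$ is injective on the open set $U$.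
\end{proof}

We shall construct $f$ satisfying the hypothesis with $r=b_0$. By Theorem~\ref{thm:BE} the hypothesis cannot hold with any $r<b_0$, so the triangles must fit into disks of radius $b_0$ with a margin that is positive for each triangle but has infimum zero.

\section{The lattice and the tetrahedron}\label{sec:lattice}

\subsection*{Labels}
Let $\omega=e^{2\pi i/3}$ and $\Lambda=\mathbb Z[\omega]$, and let $\mathcal T$ be the triangulation of $\mathbb C$ by closed equilateral triangles of side $1$ with vertex set $\Lambda$. Every edge of $\mathcal T$ has direction $\pm d$ with $d\in\{1,\omega,\omega^2\}$, and each triangle has one edge of each direction. The group $\Lambda/2\Lambda$ consists of the classes of $0,1,\omega,\omega^2$; every element is its own negative, and the four elements add up to $0$. We call the class of $v\in\Lambda$ its \emph{label}. The labels of $v,\ v+1,\ v+\omega,\ v+\omega^2$ are the four different labels, and $v+d$, $v-d$ have the same label.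

Assign to the four labels the four vertices of a regular tetrahedron inscribed in $S^2$, that is, four unit vectors with sum $0$ and pairwise inner products $-\frac13$, and let $e(v)$ be the vector assigned to the label of $v\in\Lambda$. Any three of the four vectors form a basis of $\mathbb R^3$: their Gram matrix has $1$ on the diagonal and $-\frac13$ elsewhere, so its eigenvalues are $\frac43,\frac43,\frac13$ and its determinant is $\frac{16}{27}$.

Let $\Delta\in\mathcal T$ have vertices $v_1,v_2,v_3$. Their labels are distinct, and the fourth, \emph{missing}, label is the label of $v_1+v_2+v_3$. If $\pm d_i$ is the direction of the edge opposite $v_i$, the sum of the endpoints of this edge is congruent to their difference $\pm d_i$ modulo $2\Lambda$, so the missing label is that of $v_i+d_i$. Put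
\begin{equation}\label{eq:q}
q(\Delta)=e(v_1)+e(v_2)+e(v_3)=-e(v_i+d_i)\qquad(i=1,2,3).
\end{equation}
This is a unit vector, the antipode of a vertex of the tetrahedron, and $\langle q(\Delta),e(v_i)\rangle=\frac13$. Thus $q(\Delta)$ is the center of the face $e(v_1)e(v_2)e(v_3)$, and the circumradius of the face is $b_0$.

\begin{lemma}\label{lem:orient}
The tetrahedron can be chosen so that for every $\Delta\in\mathcal T$ with vertices $v_1,v_2,v_3$ in counterclockwise order
$$\det(e(v_1),e(v_2),e(v_3))=\det(q(\Delta),e(v_1),e(v_2))=\sqrt{16/27}>\tfrac34 .$$
\end{lemma}

\begin{proof}
The neighbor of $\Delta$ across $v_1v_2$ has vertices $v_2,v_1,v_3^*$ in counterclockwise order, where $v_3^*=v_1+v_2-v_3$ carries the missing label of $\Delta$. So $e(v_3^*)=-e(v_1)-e(v_2)-e(v_3)$, and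
$$\det(e(v_2),e(v_1),e(v_3^*))=-\det(e(v_2),e(v_1),e(v_3))=\det(e(v_1),e(v_2),e(v_3)).$$
Any two triangles are joined by a chain of neighbors, so the determinant is the same for all $\Delta$. Its square is the Gram determinant $\frac{16}{27}$, and replacing the tetrahedron by its mirror image, if necessary, makes it positive. Finally $\det(q(\Delta),e(v_1),e(v_2))=\det(e(v_3),e(v_1),e(v_2))$ by \eqref{eq:q}.
\end{proof}

We fix such a tetrahedron. With our orientation of $S^2$, the inequality $\det(F_1,F_2,F_3)>0$ means that $F_1,F_2,F_3$ follow each other counterclockwise on the boundary of the spherical triangle.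

\begin{example}\label{ex:f0}
This example is the model for the construction and is not used in the proofs. For $\Delta\in\mathcal T$ with vertices $v_i$ let $f_0|_\Delta$ be the homeomorphism of $\Delta$ onto the face $e(v_1)e(v_2)e(v_3)$ that is conformal in the interior and maps $v_i$ to $e(v_i)$. It exists and is unique by the theorems of Riemann and Carath\'eodory, since the cyclic orders agree by Lemma~\ref{lem:orient}. The vector $e(v_3)-e(v_3^*)$ is orthogonal to $e(v_1)$ and $e(v_2)$, so the reflection of $S^2$ in the great circle through $e(v_1),e(v_2)$ interchanges $e(v_3)$ and $e(v_3^*)$. By uniqueness, the map on the neighbor across $v_1v_2$ is the reflection of the map on $\Delta$, and by the reflection principle the maps fit together to a continuous map $f_0\colon\mathbb C\to\hat{\mathbb C}$ that is meromorphic off $\Lambda$, hence in $\mathbb C$. Translations by $2\Lambda$ preserve labels, so $f_0$ is elliptic. The six triangles at $v\in\Lambda$ are mapped onto the three faces at $e(v)$, so $f_0$ is not injective near $v$. Thus every $\Delta\in\mathcal T$ is a critical triangle, and the vertices of $f_0(\Delta)$ lie in $D(q(\Delta),r)$ for every $r>b_0$. Proposition~\ref{prop:criterion}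 and Theorem~\ref{thm:compact} give $R(f_0)=(0,b_0]$.
\end{example}

\subsection*{Hexagons}
The bounded pieces of the construction are lattice hexagons. For $d\in\{1,\omega,\omega^2\}$ put $\ell_d(z)=\frac2{\sqrt3}\operatorname{Im}(z\bar d)$, which is $\frac{2}{\sqrt3}$ times the signed distance from $z$ to the line $\mathbb Rd$. These real-linear functions take the values $0,\pm1$ at $1$ and $\omega$, so they are integer valued on $\Lambda$, and $\ell_1+\ell_\omega+\ell_{\omega^2}=0$. On a triangle $\Delta\in\mathcal T$, whose height is $\frac{\sqrt3}2$, the function $\ell_d$ is constant on the edge of direction $\pm d$ and differs from this constant by $\pm1$ at the opposite vertex. Let $\|z\|=\max_d|\ell_d(z)|$, a norm on $\mathbb C$, and for integers $N\ge1$ let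
$$H_N=\{z:\|z\|\le N\}.$$
This is the intersection of three strips of half-width $\frac{\sqrt3}2N$ whose directions differ by $60^\circ$, that is, a regular hexagon with
\begin{equation}\label{eq:hex}
\{|w|\le\tfrac{\sqrt3}2N\}\subset H_N\subset\{|w|\le N\}.
\end{equation}

\begin{lemma}\label{lem:level}
On each $\Delta\in\mathcal T$ the norm $\|\cdot\|$ coincides with one of the linear functions $\pm\ell_d$. Hence its range on $\Delta$ is $[k,k+1]$ for an integer $k\ge0$; one of the values $k,k+1$ is attained exactly on an edge and the other exactly at the opposite vertex.
\end{lemma}

\begin{proof}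
In the interior of $\Delta$ no $\ell_d$ takes an integer value, so each has a constant nonzero sign there. The three functions add up to $0$, so one of them has the sign opposite to that of the other two, and its absolute value is the sum of their absolute values. This function, with the appropriate sign, equals $\|\cdot\|$ on $\Delta$.
\end{proof}

We call $k$ the \emph{level} of $\Delta$. A triangle is contained in $H_N$ if and only if its level is at most $N-1$, and it meets $H_N$ if and only if its level is at most $N$. In particular, $H_N$ is a union of triangles of $\mathcal T$; comparing areas, there are $6N^2$ of them.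

\section{A displacement that shrinks all circumradii}\label{sec:field}

We want to move the critical values $e(v)$ of the model, independently for each lattice point $v$, so that every triple coming from a triangle of $\mathcal T$ fits into an open disk of radius $b_0$. To first order this is a linear problem. A \emph{field} assigns to each $v\in\Lambda$ a vector $V(v)\in\mathbb R^3$ with $\langle V(v),e(v)\rangle=0$. For $\varepsilon>0$ put
$$F_\varepsilon(v)=\frac{e(v)+\varepsilon V(v)}{|e(v)+\varepsilon V(v)|}\in S^2,$$
and define the \emph{gain} of a triangle $\Delta$ with vertices $v_1,v_2,v_3$ by $G(\Delta)=\sum_i\langle q(\Delta),V(v_i)\rangle$, the total speed at which the vertices approach the center of the face.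

\begin{lemma}\label{lem:gain}
If $G(\Delta)>0$, then for all sufficiently small $\varepsilon>0$ the points $F_\varepsilon(v_1)$, $F_\varepsilon(v_2)$, $F_\varepsilon(v_3)$ lie in an open disk of radius $b_0$.
\end{lemma}

\begin{proof}
Write $e_i=e(v_i)$, $V_i=V(v_i)$, $q=q(\Delta)$, $G=G(\Delta)$. Individual vertices may move away from $q$, so we move the center as well, in a way that distributes the gain evenly. Let $\xi\in\mathbb R^3$ be the vector with $\langle\xi,e_i\rangle=\frac G3-\langle q,V_i\rangle$ for $i=1,2,3$. Then $\langle\xi,q\rangle=\sum_i\langle\xi,e_i\rangle=G-G=0$, so $|q+\varepsilon\xi|=1+O(\varepsilon^2)$. Since $\langle V_i,e_i\rangle=0$, also $|e_i+\varepsilon V_i|=1+O(\varepsilon^2)$. With $q_\varepsilon=(q+\varepsilon\xi)/|q+\varepsilon\xi|$ we obtain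
$$\langle q_\varepsilon,F_\varepsilon(v_i)\rangle=\tfrac13+\varepsilon\bigl(\langle q,V_i\rangle+\langle\xi,e_i\rangle\bigr)+O(\varepsilon^2)=\tfrac13+\tfrac G3\,\varepsilon+O(\varepsilon^2).\qedhere$$
\end{proof}

So we look for a field whose gain is positive on every triangle. It is convenient to describe $V(v)$ by a complex number. For every $W(v)\in\mathbb C$ there is a unique vector $V(v)$ with
\begin{equation}\label{eq:VW}
\langle V(v),e(v)\rangle=0,\qquad\langle V(v),e(v+d)\rangle=\operatorname{Re}\bigl(W(v)\,\bar d^{\,2}\bigr)\quad\text{for }d\in\{1,\omega,\omega^2\}.
\end{equation}
Indeed, three of the four conditions determine $V(v)$, and the fourth follows because the four vectors add up to $0$ and the four prescribed values add up to $\operatorname{Re}(W(v)\sum_d\bar d^{\,2})=0$. By \eqref{eq:q},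
\begin{equation}\label{eq:gain}
G(\Delta)=-\operatorname{Re}\sum_{i=1}^3W(v_i)\,\bar d_i^{\,2},
\end{equation}
where $\pm d_i$ is the direction of the edge opposite $v_i$. We take $W(v)=v^2$.

\begin{example}\label{ex:H1}
Let $W(v)=v^2$. The value $e(0)$ does not move. For each of the six neighbors $v=\pm d$ of $0$ we have $e(v+d)=e(0)$ and $\langle V(v),e(0)\rangle=\operatorname{Re}(d^2\bar d^{\,2})=1$: all six values move toward $e(0)$. For the triangle with vertices $0,\ 1,\ -\omega^2$ the edges opposite $1$ and $-\omega^2$ have directions $\omega^2$ and $1$, and
$$G=-\bigl(0+\operatorname{Re}\omega^2+\operatorname{Re}\omega^4\bigr)=\tfrac12+\tfrac12=1 .$$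
The price is paid in the neighbor with vertices $1,\ -\omega^2,\ 1-\omega^2$. Its missing label is that of $0$, so its face has center $-e(0)$, and the first two values move \emph{away} from this center. The opposite edges have directions $1,\omega^2,\omega$, and $1-\omega^2=\sqrt3e^{i\pi/6}$, so
$$G=-\operatorname{Re}\bigl(1+(\omega^2\cdot\omega)^2+(\sqrt3e^{i\pi/6}e^{-2\pi i/3})^2\bigr)=-1-1+3=1 .$$
The loss at the two inner vertices is made up by a larger displacement at the outer one, which in turn causes larger losses further out.
\end{example}

\begin{lemma}\label{lem:field}
For $W(v)=v^2$ the gain of every $\Delta\in\mathcal T$ equals $1$.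
\end{lemma}

\begin{proof}
Number the vertices counterclockwise and write $v_i=z_0+r_i$ with $z_0$ the center of $\Delta$. Rotation by $\omega$ about $z_0$ permutes vertices and edges cyclically, so $r_2=\omega r_1$, $r_3=\omega^2r_1$, $d_2=\pm\omega d_1$, $d_3=\pm\omega^2d_1$. Hence $\bar d_2^{\,2}=\omega\bar d_1^{\,2}$ and $\bar d_3^{\,2}=\omega^2\bar d_1^{\,2}$, and
\begin{equation}\label{eq:sums}
\sum_i\bar d_i^{\,2}=\bar d_1^{\,2}(1+\omega+\omega^2)=0,\qquad\sum_ir_i\bar d_i^{\,2}=r_1\bar d_1^{\,2}(1+\omega^2+\omega^4)=0 .
\end{equation}
Since $r_i$ is perpendicular to $d_i$ and $|r_i|^2=\frac13$, the number $r_i\bar d_i$ is purely imaginary and $(r_i\bar d_i)^2=-\frac13$. Therefore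
$$\sum_iv_i^2\bar d_i^{\,2}=z_0^2\sum_i\bar d_i^{\,2}+2z_0\sum_ir_i\bar d_i^{\,2}+\sum_i(r_i\bar d_i)^2=-1,$$
and \eqref{eq:gain} gives $G(\Delta)=1$.
\end{proof}

\begin{remark}\label{rem:growth}
The growth of the field cannot be avoided. Let $V$ be any field with $G\ge1$ on all triangles, and add the gains of the $6N^2$ triangles in $H_N$. The edges opposite a lattice point $v$ in its six triangles take each direction twice, so a point $v$ in the interior of $H_N$ contributes $-2\sum_d\langle e(v+d),V(v)\rangle=2\langle e(v),V(v)\rangle=0$. Each of the $6N$ lattice points on $\partial H_N$ lies in at most three of the triangles. Hence $6N^2\le 18N\max|V(v)|$, and $|V(v)|\ge N/3$ somewhere on $\partial H_N$. The choice of a quadratic $W$ is also natural, because $W(v)=a+bv+c\bar v$ does not work. By \eqref{eq:sums} the terms $a$, $bv$ and $c\bar z_0$ contribute nothing, while $\sum_i\bar r_i\bar d_i^{\,2}=3\bar r_1\bar d_1^{\,2}$. Numbering so that $d_1=1$, we have $r_1=i/\sqrt3$ for triangles pointing up and $r_1=-i/\sqrt3$ for triangles pointing down, so the two kinds of triangles have opposite gains.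
\end{remark}

From now on $V$ is the field with $W(v)=v^2$. As $V$ is unbounded, the bound on $\varepsilon$ in Lemma~\ref{lem:gain} is not uniform over $\mathcal T$, and we can use a given $\varepsilon$ only on a finite set of triangles. A smaller $\varepsilon$ is needed further out, and Lemma~\ref{lem:gain} says nothing about a triangle whose vertices are displaced with different values of $\varepsilon$. The next section provides the device that handles such triangles.

\section{Triangles with slack}\label{sec:slack}

Suppose that a further critical point is placed inside a triangle $\Delta$, with critical value $q(\Delta)$. Then the face is subdivided into three smaller triangles with critical vertices, and these fit into disks of radius $b_0$ with room to spare, however their vertices are perturbed.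

For $\Delta\in\mathcal T$ with vertices $v_1,v_2,v_3$ in counterclockwise order, starting from any vertex, we call $(e(v_1),e(v_2),e(v_3))$ an \emph{ideal triple of the first kind} and $(q(\Delta),e(v_1),e(v_2))$ an \emph{ideal triple of the second kind}. There are finitely many ideal triples. The angle $\theta\in(0,\pi)$ at $F_1$ of a spherical triangle $F_1F_2F_3$ is the angle between the projections of $F_2$ and $F_3$ to the tangent plane at $F_1$, so
\begin{equation}\label{eq:angle}
\cos\theta=\frac{\langle F_2,F_3\rangle-\langle F_1,F_2\rangle\langle F_1,F_3\rangle}{\sqrt{1-\langle F_1,F_2\rangle^2}\,\sqrt{1-\langle F_1,F_3\rangle^2}} .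
\end{equation}
For ideal triples the denominator is $\frac89$. The numerator is $-\frac13-\frac19$ at each vertex of a triple of the first kind and at the vertex $q(\Delta)$ of a triple of the second kind, and it is $\frac13+\frac19$ at the other two vertices of a triple of the second kind. So the \emph{ideal angles} are $\frac{2\pi}3,\frac{2\pi}3,\frac{2\pi}3$ for the first kind and $\frac{2\pi}3,\frac\pi3,\frac\pi3$ for the second.

Fix $\eta>0$ as in Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:eta}
There is a number $\eta_0$ with $0<\eta_0<\min\{\frac1{10},\frac{2\eta}\pi\}$ such that for every ideal triple $(E_1,E_2,E_3)$ and all unit vectors $F_i$ with $|F_i-E_i|\le\eta_0$: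
\begin{enumerate}
\item[(i)] $\det(F_1,F_2,F_3)>\frac14$;
\item[(ii)] each angle of the triangle $F_1F_2F_3$ differs from the ideal angle by less than $\frac\pi{12}$;
\item[(iii)] if the triple is of the second kind, $F_1,F_2,F_3$ lie in an open disk of radius $b_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\eta_0<\frac1{10}$. Replacing $E_i$ by $F_i$ one at a time changes the determinant by at most $\eta_0$ at each step, so $\det(F_1,F_2,F_3)>\frac34-\frac3{10}>\frac14$ by Lemma~\ref{lem:orient}. For (iii), let the triple be $(q,e_1,e_2)$ and $y=\frac12(e_1+e_2)$. Then $|y|^2=\frac14(2-\frac23)=\frac13$, $\langle y,e_1\rangle=\langle y,e_2\rangle=\frac12(1-\frac13)=\frac13$, and $\langle y,q\rangle=\frac13$. So $u=y/|y|$ has inner product $1/\sqrt3>\frac13+\frac1{10}$ with each $E_i$, and $\langle u,F_i\rangle>\frac13$. Finally, (ii) holds for small $\eta_0$ by the continuity of \eqref{eq:angle} and the finiteness of the set of ideal triples.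
\end{proof}

By Lemmas~\ref{lem:gain} and~\ref{lem:field}, for each $N\ge1$ we can fix $\varepsilon(N)>0$ such that, with $\varepsilon=\varepsilon(N)$,
\begin{equation}\label{eq:eps}
\begin{aligned}
&|F_\varepsilon(v)-e(v)|\le\eta_0\ \text{ for all }v\in\Lambda\cap H_N,\ \text{ and for every }\Delta\in\mathcal T,\ \Delta\subset H_N,\\
&\text{the values of }F_\varepsilon\text{ at the vertices of }\Delta\text{ lie in an open disk of radius }b_0.
\end{aligned}
\end{equation}

A new critical point is not free. Around it the face must be covered twice, so the triangle $\Delta$ has to be replaced by a double cover of $\Delta$ branched over an interior point, and the plane by a branched covering surface $p\colon X\to\mathbb C$. Each branch point brings a new sheet, which must be treated in turn. The next section builds $X$ so that every change of $\varepsilon$ takes place in a branched triangle.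

\section{The branched surface $X$}\label{sec:surface}

\subsection*{Ring triangles and cuts}
Fix $N\ge1$. The \emph{$N$-ring triangles} are the triangles of level $N$, that is, those that meet $H_N$ but are not contained in it. They lie in $H_{N+1}$, so they are finite in number; list them as $\Delta_1,\dots,\Delta_I$, with centers $s_i$. We shall branch over the points $s_i$, using cuts $\gamma_i$ from $s_i$ to $\infty$. The cuts must not separate $s_i$ from $H_N$ inside $\Delta_i$; otherwise a path from $H_N$ to $s_i$ would change sheets and miss the branch point.

By Lemma~\ref{lem:level}, one of the sets $\Delta_i\cap\{\|z\|=N\}=\Delta_i\cap H_N$ and $\Delta_i\cap\{\|z\|=N+1\}$ is an edge and the other is the opposite vertex. The median of $\Delta_i$ through this vertex joins a point $x_i$ with $\|x_i\|=N$ to a point $y_i$ with $\|y_i\|=N+1$ and passes through $s_i$. Put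
$$\sigma_i=[x_i,s_i],\qquad\gamma_i=[s_i,y_i]\cup\{ty_i:t\ge1\};$$
see Figure~\ref{fig:ring}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4]
\fill[gray!25] (0:1)--(60:1)--(120:1)--(180:1)--(240:1)--(300:1)--cycle;
\foreach \a in {0,60,120,180,240,300}{
\begin{scope}[rotate=\a]
\draw[gray] (0,0)--(2,0)--(1,1.732) (0.5,0.866)--(1,0)--(1.5,0.866)--cycle;
\draw[densely dotted,thick] (1,0)--(1.5,0.289) (0.75,0.433)--(1,0.577) (0.5,0.866)--(1,1.155);
\draw[thick] (1.5,0.289)--(1.75,0.433)--(2.275,0.563) (1,0.577)--(1.5,0.866)--(2,1.155) (1,1.155)--(1.25,1.299)--(1.625,1.689);
\fill (1.5,0.289) circle (1.1pt) (1,0.577) circle (1.1pt) (1,1.155) circle (1.1pt);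
\end{scope}}
\end{tikzpicture}
\caption{The hexagon $H_1$ (shaded) and the ring of lattice triangles that meet it without being contained in it. From the center of each ring triangle (dot) a cut $\gamma_i$ (solid) runs along a median to the boundary of the larger hexagon $H_2$ and then radially to infinity. The dotted segment $\sigma_i$ joins the center to $H_1$ inside the triangle without crossing a cut.}\label{fig:ring}
\end{figure}

\begin{lemma}\label{lem:arcs}
The $\gamma_i$ are pairwise disjoint arcs from $s_i$ to $\infty$ in $\mathbb C\setminus H_N$. Moreover, $\sigma_i\cap\gamma_j=\emptyset$ for $j\ne i$, $\sigma_i\cap\gamma_i=\{s_i\}$, and $\sigma_i$ does not meet the interior of $H_N$.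
\end{lemma}

\begin{proof}
We first show that the $y_i$ are distinct. If $y_i$ is a midpoint, it is not a lattice point, and it determines an edge contained in $\partial H_{N+1}$. The line through this edge supports the convex set $H_{N+1}$, so only one of the two triangles at the edge lies in $H_{N+1}$, and this is $\Delta_i$. If $y_i=y$ is a vertex, then $\pm\ell_d(y)=N+1$ for some $d$ and some sign. At the six neighbors of $y$ the function $\pm\ell_d$ takes each of the values $N,N+1,N+2$ twice, so at most two neighbors of $y$ lie in $H_N$. They must be the other two vertices of $\Delta_i$, so $y$ determines $\Delta_i$.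

The half-open segments $[s_i,y_i)$ and $(x_i,s_i]$ lie in the interior of $\Delta_i$, where $N<\|z\|<N+1$, and these interiors are disjoint for different $i$. On the rays $\{ty_i:t\ge1\}$ we have $\|z\|\ge N+1$, and the rays are disjoint because the $y_i$ are distinct points of equal norm. Finally $\|x_i\|=N$, whereas $\|z\|>N$ on every $\gamma_j$. All assertions follow.
\end{proof}

\subsection*{Admissible coverings}
A nonconstant proper holomorphic map $p\colon Y\to\mathbb C$ of a connected Riemann surface has a degree $M$: every point has $M$ preimages counted with local degrees, and $p$ is an $M$-sheeted unbranched covering over the complement of its critical values. We call $p$ \emph{admissible} if its critical points are simple, are exactly $M-1$ in number, and lie over centers of triangles of $\mathcal T$. The count $M-1$ is what makes $Y$ simply connected.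

\begin{lemma}\label{lem:disk}
Let $p\colon Y\to\mathbb C$ be admissible of degree $M$, and let $K$ be a closed round disk centered at $0$ or a hexagon $H_N$, whose interior contains all critical values. Then $p^{-1}(K)$ is a closed topological disk, and $p^{-1}(\mathbb C\setminus\operatorname{int}K)$ is a connected $M$-sheeted covering of $\mathbb C\setminus\operatorname{int}K$.
\end{lemma}

\begin{proof}
The set $\mathbb C\setminus\operatorname{int}K$ is a half-open annulus, so its finite unbranched covering $p^{-1}(\mathbb C\setminus\operatorname{int}K)$ is a disjoint union of half-open annuli, one for each boundary circle of the compact surface $p^{-1}(K)$. Retracting the annuli onto these circles shows that $p^{-1}(K)$ is connected, because $Y$ is. Lifting a triangulation of $K$ that has the critical values among its vertices gives the Riemann--Hurwitz formula $\chi(p^{-1}(K))=M\chi(K)-(M-1)=1$. A compact connected orientable surface of genus $g$ with $b\ge1$ boundary circles has $\chi=2-2g-b$, so $g=0$ and $b=1$.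
\end{proof}

\subsection*{The inductive construction}
We define admissible coverings $p_n\colon Y_n\to\mathbb C$ of degree $M_n$ and integers $N_n$. Let $Y_0=\mathbb C$, $p_0=\mathrm{id}$, $M_0=1$, $N_0=1$. Suppose that $p_n$ is given and, if $n\ge1$, that its critical values lie in $H_{N_{n-1}+1}$. For $n\ge1$ choose an integer
\begin{equation}\label{eq:sparse}
N_n\ge2(N_{n-1}+2)\,e^{2\pi M_n}.
\end{equation}
In this section only the consequence $N_n>N_{n-1}+1$ is used; it shows that the critical values of $p_n$ lie in the interior of $H_{N_n}$.

Take the arcs $\gamma_1,\dots,\gamma_I$ for $N=N_n$. They avoid the critical values of $p_n$, so each has $M_n$ lifts to $Y_n$, and the $M_nI$ lifts are disjoint arcs going to infinity. Every point of $Y_n$ over some $s_i$ is the initial point, or \emph{tip}, of one of them. Cut $Y_n$ along all these lifts. For each lift of $\gamma_i$ take a new copy of $\mathbb C$ cut along $\gamma_i$, and glue it crosswise: the left side of the cut in $Y_n$ to the right side of the cut in the new plane and the right side to the left side, identifying points with the same projection. Let $Y_{n+1}$ be the result and $p_{n+1}$ the projection. Near a point of a cut other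 than the tip, four half-disks are glued into two disks, on each of which $p_{n+1}$ is a chart. The two tips become one point, near which $\sqrt{p_{n+1}-s_i}$ is a chart. So $Y_{n+1}$ is a connected Riemann surface, and $p_{n+1}$ is holomorphic and proper, since each of the finitely many cut pieces projects properly. Its degree is $M_{n+1}=M_n+M_nI$, and it has $(M_n-1)+M_nI=M_{n+1}-1$ critical points, all simple. The new ones are the tips, which lie over the centers $s_i\in H_{N_n+1}$. Thus $p_{n+1}$ is admissible with critical values in $H_{N_n+1}$, and the induction continues.

Put $B_n=p_n^{-1}(H_{N_n})$, a closed disk by Lemma~\ref{lem:disk}. The complement of the cuts in $Y_n$ is an open subset of $Y_{n+1}$ on which $p_{n+1}=p_n$. It contains $B_n$, because the cuts lie over $\mathbb C\setminus H_{N_n}$. For the same reason,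
\begin{equation}\label{eq:split}
p_{n+1}^{-1}(H_{N_n})=B_n\sqcup K_n,
\end{equation}
where $K_n$ is the compact union of the copies of $H_{N_n}$ in the new planes. Since $H_{N_n}\subset\operatorname{int}H_{N_{n+1}}$, we have $B_n\subset\operatorname{int}B_{n+1}$. Let
$$X=\bigcup_nB_n=\bigcup_n\operatorname{int}B_n,\qquad p\colon X\to\mathbb C,\quad p|_{B_n}=p_n .$$
Then $X$ is a Riemann surface and $p$ is holomorphic and nonconstant, so $X$ is not compact. Every loop in $X$ lies in one of the disks $B_n$, so $X$ is simply connected. The critical points of $p$, which we call \emph{branch points}, are simple and lie over centers of triangles of $\mathcal T$.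

\begin{lemma}\label{lem:trap}
If $C\subset X$ is connected, $p(C)\subset H_{N_n}$ and $C\cap B_n\ne\emptyset$, then $C\subset B_n$.
\end{lemma}

\begin{proof}
It suffices to show that $B_n$ is closed and open in $p^{-1}(H_{N_n})$. It is closed because it is compact. By \eqref{eq:split}, $B_n=p^{-1}(H_{N_n})\cap(\operatorname{int}B_{n+1}\setminus K_n)$, and $\operatorname{int}B_{n+1}\setminus K_n$ is open in $X$.
\end{proof}

\subsection*{Cells}
A \emph{cell over $\Delta\in\mathcal T$} is a component of $p^{-1}(\Delta)$. Its \emph{vertices} are its points over the vertices of $\Delta$.

\begin{lemma}\label{lem:cells}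
Let $C$ be a cell over $\Delta$, and let $s$ be the center of $\Delta$. Either $p\colon C\to\Delta$ is a homeomorphism, or $C$ contains a branch point $o$ and there is a homeomorphism $\zeta$ of $C$ onto $\{\zeta\in\mathbb C:s+\zeta^2\in\Delta\}$ with $\zeta(o)=0$ and $p=s+\zeta^2$.
\end{lemma}

In the first case $C$ is called \emph{plain}, in the second \emph{double}. A plain cell contains no branch point.

\begin{proof}
Choose $n$ such that $C$ meets $B_n$ and $\Delta\subset H_{N_n}$. By Lemma~\ref{lem:trap}, $C\subset B_n$, so $C$ is a component of $p_n^{-1}(\Delta)$. The only possible critical value of $p_n$ in $\Delta$ is $s$. Hence $C$ is a compact connected surface with boundary, and removing the finitely many interior points over $s$ leaves it connected. Thus $C\setminus p^{-1}(s)$ is a connected covering of $\Delta\setminus\{s\}$ with a finite number $\delta$ of sheets. The fundamental group of $\Delta\setminus\{s\}$ is $\mathbb Z$, which has one subgroup of index $\delta$, so this covering is isomorphic to $\zeta\mapsto s+\zeta^\delta$ on $\{\zeta\ne0:s+\zeta^\delta\in\Delta\}$. The preimage of every small punctured disk about $s$ is then connected, so exactly one point of $C$ lies over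 $s$, and $p$ has local degree $\delta$ there. Since branch points are simple, $\delta\le2$.
\end{proof}

\begin{lemma}\label{lem:double}
A cell that meets $B_n$ but is not contained in $B_n$ is double.
\end{lemma}

\begin{proof}
Let $C$ be such a cell, over $\Delta$. Then $\Delta$ meets $H_{N_n}$, and $\Delta\not\subset H_{N_n}$ by Lemma~\ref{lem:trap}. So $\Delta=\Delta_i$ is an $N_n$-ring triangle. We connect a point $x\in C\cap B_n$ to a branch point by a path over $\Delta_i$.

The point $p(x)$ lies in $\Delta_i\cap H_{N_n}$, which is the vertex $x_i$ or an edge with midpoint $x_i$. Consider the path that runs from $p(x)$ to $x_i$ in $\Delta_i\cap H_{N_n}$ and then along $\sigma_i$ to $s_i$. It avoids the interior of $H_{N_n}$, which contains the critical values of $p_n$, so it lifts to a path in $Y_n$ starting at $x$. The lift ends at a point over $s_i$, which is the tip of a cut. By Lemma~\ref{lem:arcs} the path in the plane meets no $\gamma_j$ before its endpoint, so the lift meets no cut before its endpoint. Hence the lift is also a path in $Y_{n+1}$, from $x$ to a critical point of $p_{n+1}$. It lies in $p_{n+1}^{-1}(\Delta_i)\subset B_{n+1}\subset X$, because $\Delta_i\subset H_{N_n+1}\subset H_{N_{n+1}}$.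 Being a connected subset of $p^{-1}(\Delta_i)$ that contains $x$, it lies in $C$. So $C$ contains a branch point.
\end{proof}

For $v\in p^{-1}(\Lambda)$ define the \emph{generation} $\nu(v)=\min\{n:v\in B_n\}$. Then $p(v)\in H_{N_{\nu(v)}}$. The generation is not a function of $p(v)$: points over $H_{N_n}$ in the planes added at step $n$ have generation $n+1$. The following is the property for which $X$ was built.

\begin{lemma}\label{lem:plain}
The three vertices of a plain cell $C$ have the same generation $n$, and $p(C)\subset H_{N_n}$.
\end{lemma}

\begin{proof}
Let $n$ be the least generation of a vertex of $C$. Then $C$ meets $B_n$, and $C\subset B_n$ by Lemma~\ref{lem:double}. So all vertices have generation at most $n$, hence equal to $n$, and $p(C)\subset H_{N_n}$.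
\end{proof}

\section{The conformal type of $X$}\label{sec:parabolic}

By the uniformization theorem, a simply connected noncompact Riemann surface is conformally equivalent to $\mathbb C$ or to the unit disk $\mathbb D$. Each ring multiplies the number of sheets, which thins the annuli that surround $B_0$. Condition~\eqref{eq:sparse} postpones the next ring until an annulus of modulus $1$ has accumulated. The disk is then excluded by the length--area argument behind Gr\"otzsch's inequality, which we write out.

\begin{proposition}\label{prop:parabolic}
There is a conformal map $h$ of $X$ onto $\mathbb C$.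
\end{proposition}

\begin{proof}
For $n\ge1$ let $r_n=N_{n-1}+2$, $R_n=N_n/2$, $M=M_n$, and $A_n=p_n^{-1}(\{r_n<|w|<R_n\})$. By \eqref{eq:hex}, $\{|w|\le R_n\}\subset H_{N_n}$ and $H_{N_{n-1}}\subset\{|w|<r_n\}$. So $A_n\subset B_n\setminus B_{n-1}$, and the $A_n$ are pairwise disjoint open subsets of $X$.

The critical values of $p_n$ lie in $H_{N_{n-1}+1}\subset\{|w|<r_n\}$. By Lemma~\ref{lem:disk}, $p_n$ is a connected $M$-sheeted covering over $\{|w|\ge r_n\}$. The annulus $\{r_n<|w|<R_n\}$ carries the same fundamental group $\mathbb Z$, so $A_n$ is a connected $M$-sheeted covering of it, and therefore isomorphic to $\zeta\mapsto\zeta^M$. Thus there is a conformal map $\chi$ of $\{\rho_1<|\zeta|<\rho_2\}$ onto $A_n$ with $p(\chi(\zeta))=\zeta^M$, where $\rho_1=r_n^{1/M}$, $\rho_2=R_n^{1/M}$, and $\log(\rho_2/\rho_1)\ge2\pi$ by \eqref{eq:sparse}.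

Suppose that there is a conformal map $h$ of $X$ onto $\mathbb D$. Let $\delta_0>0$ be the Euclidean diameter of $h(B_0)$, and let $\varphi=h\circ\chi$. For $\rho_1<\rho<\rho_2$ the compact set $h(p_n^{-1}(\{|w|\le\rho^M\}))$ contains $h(B_0)$, and its boundary lies on $h(p_n^{-1}(\{|w|=\rho^M\}))=\varphi(\{|\zeta|=\rho\})$. The diameter of a compact plane set is attained on its boundary, so the curve $\varphi(\{|\zeta|=\rho\})$ has length at least $\delta_0$. By the Cauchy--Schwarz inequality,
$$\delta_0^2\le\Bigl(\int_0^{2\pi}|\varphi'(\rho e^{i\theta})|\,\rho\,d\theta\Bigr)^2\le2\pi\rho^2\int_0^{2\pi}|\varphi'(\rho e^{i\theta})|^2\,d\theta .$$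
Dividing by $\rho$ and integrating over $(\rho_1,\rho_2)$ gives $\delta_0^2\log(\rho_2/\rho_1)\le2\pi\operatorname{area}h(A_n)$, so $\operatorname{area}h(A_n)\ge\delta_0^2$ for all $n\ge1$. Infinitely many disjoint sets of area at least $\delta_0^2$ do not fit into $\mathbb D$.
\end{proof}

\section{The function $f$}\label{sec:function}

We first define a piecewise smooth map $\Phi\colon X\to S^2$ with the required triangles and then make it meromorphic by a quasiconformal change of the independent variable.

\subsection*{Tiles and the map $\Phi$}
Let $C$ be a double cell over $\Delta$ with branch point $o$. In the coordinate $\zeta$ of Lemma~\ref{lem:cells}, the three segments from the center $s$ of $\Delta$ to its vertices lift to six segments from $0$ to the six vertices of $C$. They divide $C$ into six pieces, each mapped by $p$ homeomorphically onto one of the three triangles spanned by $s$ and an edge of $\Delta$. The \emph{tiles} are these pieces and the plain cells; the \emph{nodes} are the points of $p^{-1}(\Lambda)$ and the branch points. Each tile $T$ is mapped by $p$ homeomorphically onto a Euclidean triangle $p(T)$, of which there are eight up to translation. The three points of $T$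 over the vertices of $p(T)$ are nodes, the vertices of $T$, and $T$ contains no other node.

Every $x\in X$ has a \emph{standard chart}: a conformal map $\zeta$ of a neighborhood of $x$ onto a disk $|\zeta|<\delta<1$, with $p=p(x)+\zeta^2$ if $x$ is a branch point and $p=p(x)+\zeta$ otherwise. For small $\delta$, the projected disk meets only those triangles of $\mathcal T$, and only those segments from a center to a vertex, that contain $p(x)$. Then the tiles that meet the neighborhood are those containing $x$, and they appear as the whole disk or as finitely many closed sectors bounded by radii: two half-disks if $x$ is an interior point of an edge of a tile; six sectors if $x$ is a branch point; and, if $x\in p^{-1}(\Lambda)$, six corners of cells, a corner of a plain cell being one sector and a corner of a double cell being divided into two.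

Assign a point of $S^2$ to each node:
$$F(v)=F_{\varepsilon(N_{\nu(v)})}(p(v))\quad\text{for }v\in p^{-1}(\Lambda),\qquad F(o)=q(\Delta)\quad\text{for a branch point }o\text{ over the center of }\Delta.$$
Since $p(v)\in H_{N_{\nu(v)}}$, condition \eqref{eq:eps} gives $|F(v)-e(p(v))|\le\eta_0$. Let $T$ be a tile with vertices $v_1,v_2,v_3$ numbered so that their projections are in counterclockwise order, and with $v_1=o$ if $T$ is part of a double cell. Then $(F(v_1),F(v_2),F(v_3))$ is within $\eta_0$ of an ideal triple, of the first kind if $T$ is a plain cell and of the second kind otherwise, so Lemma~\ref{lem:eta} applies.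

\begin{lemma}\label{lem:fit}
For every tile $T$ the points $F(v_1),F(v_2),F(v_3)$ lie in an open disk of radius $b_0$.
\end{lemma}

\begin{proof}
If $T$ is a plain cell, Lemma~\ref{lem:plain} shows that $F(v_i)=F_{\varepsilon(N_n)}(p(v_i))$ with the same $n$ for $i=1,2,3$ and that $p(T)\subset H_{N_n}$, so \eqref{eq:eps} applies. Otherwise use Lemma~\ref{lem:eta}(iii), which holds whatever the generations of the vertices are.
\end{proof}

Let $a_T$ be the affine map of $\mathbb C=\mathbb R^2$ into $\mathbb R^3$ with $a_T(p(v_i))=F(v_i)$, let $\varphi_T=a_T/|a_T|$, and define $\Phi=\varphi_T\circ p$ on $T$. By Lemma~\ref{lem:eta}(i) the image of $a_T$ is a plane not containing $0$, whose radial projection onto an open hemisphere is a diffeomorphism. So $\varphi_T$ is a diffeomorphism of $\mathbb C$ onto this hemisphere and maps $p(T)$ onto the spherical triangle $F(v_1)F(v_2)F(v_3)$. It preserves orientation, because $\det(y,F(v_2)-F(v_1),F(v_3)-F(v_1))=\det(F(v_1),F(v_2),F(v_3))>0$ for every $y$ in the plane. The definitions on different tiles agree. At a node $v$ the value is $F(v)$. If $x$ is an interior point of an edge, this edge is the closure of the unique lift through $x$ of an open segment,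 so it is the same for both tiles containing $x$, and the restriction of $a_T$ to the segment is determined by the values of $F$ at the two endpoints. As each standard chart meets finitely many tiles, $\Phi\colon X\to S^2$ is continuous, and it maps each tile homeomorphically onto a spherical triangle.

\subsection*{Straightening}
We recall two facts about the Beltrami equation $\psi_{\bar z}=\mu\psi_z$ with a measurable coefficient, $\|\mu\|_\infty<1$. The \emph{measurable Riemann mapping theorem}: if $\mu$ is defined on $\mathbb C$, there is a homeomorphism $\psi$ of $\mathbb C$ onto $\mathbb C$ of class $W^{1,2}_{\rm loc}$ that solves the equation almost everywhere. \emph{Stoilow factorization} \cite[Theorem~5.5.1]{AIM}: if $\Psi\in W^{1,2}_{\rm loc}(\Omega)$ solves the equation in a region $\Omega$ and $\psi$ is a homeomorphic $W^{1,2}_{\rm loc}$ solution, then $\Psi\circ\psi^{-1}$ is holomorphic on $\psi(\Omega)$. We also use that a Lipschitz function belongs to $W^{1,\infty}\subset W^{1,2}_{\rm loc}$, its weak derivatives being the pointwise ones almost everywhere.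

\begin{lemma}\label{lem:straighten}
There is a homeomorphism $\psi$ of $\mathbb C$ onto $\mathbb C$ such that $f=\Phi\circ h^{-1}\circ\psi^{-1}$ is a nonconstant meromorphic function in $\mathbb C$.
\end{lemma}

\begin{proof}
\emph{Uniform bounds.} The differential $D\varphi_T(w)$ is an isomorphism of $\mathbb R^2$ onto a tangent plane of $S^2$ and depends continuously on $w\in p(T)$ and on the triple $(F(v_i))$. The triples range in the compact set of triples of unit vectors with determinant at least $\frac14$, and there are finitely many triangles $p(T)$ up to translation. So there is $L\ge1$, independent of $T$, such that the singular values of $D\varphi_T(w)$ lie in $[1/L,L]$ for all $w\in p(T)$. As $p(T)$ is convex, $|\varphi_T(w_1)-\varphi_T(w_2)|\le L|w_1-w_2|$ on $p(T)$.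

\emph{Sobolev regularity.} In a standard chart, two points $\zeta_1,\zeta_2$ of one closed sector satisfy
$$|\Phi(\zeta_1)-\Phi(\zeta_2)|\le L|p(\zeta_1)-p(\zeta_2)|\le2L|\zeta_1-\zeta_2|,$$
where we use $|\zeta_1^2-\zeta_2^2|\le2|\zeta_1-\zeta_2|$ at a branch point. A segment in the disk splits into finitely many subsegments, each in one closed sector, so the same bound holds for any two points of the disk. Hence $\Psi=\Phi\circ h^{-1}$, read in a holomorphic chart of $\hat{\mathbb C}$ near $\Psi(z_0)$, is Lipschitz near every $z_0\in\mathbb C$ and belongs to $W^{1,2}$ there.

\emph{The Beltrami coefficient.} The edges of the tiles form a set of measure zero. In the interior of a tile, $\Psi$ in a chart of $\hat{\mathbb C}$ is the composition of $\varphi_T$ with maps that are conformal and preserve orientation. So its Jacobian $|\Psi_z|^2-|\Psi_{\bar z}|^2$ is positive, and the ratio $(|\Psi_z|+|\Psi_{\bar z}|)/(|\Psi_z|-|\Psi_{\bar z}|)$ of the singular values of its differential is that of $D\varphi_T$, at most $L^2$. Hence $\mu=\Psi_{\bar z}/\Psi_z$ satisfies $|\mu|\le(L^2-1)/(L^2+1)<1$ almost everywhere. A holomorphic change of chart in the target multiplies $\Psi_z$ and $\Psi_{\bar z}$ by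 the same nonzero factor, so $\mu$ is well defined on $\mathbb C$.

Let $\psi$ be a homeomorphic solution for this $\mu$. By Stoilow factorization, $f=\Psi\circ\psi^{-1}$ is holomorphic near every point when read in a chart of $\hat{\mathbb C}$. It is injective on $\psi(h(T))$ for each tile $T$, hence nonconstant.
\end{proof}

\subsection*{Critical points}
It remains to see that the nodes really become critical points. This is where the control of the angles is used.

\begin{lemma}\label{lem:critical}
The critical points of $f$ are exactly the points $\psi(h(v))$ with $v$ a node, and all of them are simple.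
\end{lemma}

\begin{proof}
Since $\psi\circ h$ is a homeomorphism, we may count preimages under $\Phi$. Let $x\in X$ not be a node. If $x$ is interior to a tile, $\Phi$ is injective near $x$. Otherwise $x$ is an interior point of the common edge $v_1v_2$ of two tiles $T,T'$ whose union is a neighborhood of $x$. They project to opposite sides of this edge, so we may assume that $(v_1,v_2,v_3)$ and $(v_2,v_1,v_3')$ are their vertices in counterclockwise order. By Lemma~\ref{lem:eta}(i), the linear function $y\mapsto\det(F(v_1),F(v_2),y)$ is positive at $F(v_3)$ and negative at $F(v_3')$. It is therefore positive on $\Phi(T)$ and negative on $\Phi(T')$, except on the image of the common edge. As $\Phi$ is injective on $T$ and on $T'$, it is injective on $T\cup T'$. So $\psi(h(x))$ is not a critical point.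

Let $v$ be a node, $T_1,\dots,T_j$ the tiles with vertex $v$, $\theta_i$ the angle of $\Phi(T_i)$ at $F(v)$, and $\delta$ the local degree of $f$ at $\psi(h(v))$. We claim that $2\pi\delta=\sum_i\theta_i$. There is a neighborhood $O\subset\bigcup_iT_i$ of $v$ such that every point $y\ne F(v)$ close to $F(v)$ has exactly $\delta$ preimages in $O$. The triangle $\Phi(T_i)$ determines an open arc $J_i$ of length $\theta_i$ in the circle of directions at $F(v)$. Fix a direction that is not an endpoint of any $J_i$, and let $y$ tend to $F(v)$ along the great circle in this direction. For $y$ close to $F(v)$, we have $y\in\Phi(T_i)$ if and only if the direction belongs to $J_i$. In this case $y$ has one preimage in $T_i$, which is an interior point of $T_i$, hence lies in no other tile, and tends to $v$, hence lies in $O$. So $\delta$ is the number of arcs $J_i$ containing the direction. Integrating over the circle of directions proves the claim.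

If $v\in p^{-1}(\Lambda)$, a corner of a plain cell contributes one ideal angle $\frac{2\pi}3$ and a corner of a double cell two ideal angles $\frac\pi3$, so the six corners give the ideal total $4\pi$, with $j\le12$. If $v$ is a branch point, there are six ideal angles $\frac{2\pi}3$, with the same total. By Lemma~\ref{lem:eta}(ii), $|\sum_i\theta_i-4\pi|<12\cdot\frac\pi{12}=\pi$. Thus $3\pi<2\pi\delta<5\pi$, and $\delta=2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $f$ be the function of Lemma~\ref{lem:straighten}. The compact sets $\psi(h(T))$, with $T$ a tile, cover $\mathbb C$. Each is mapped by $f$ homeomorphically onto the spherical triangle $\Phi(T)$, and it is a critical triangle by Lemma~\ref{lem:critical}. By Lemma~\ref{lem:fit} the vertices of $\Phi(T)$ lie in an open disk of radius $b_0$. Proposition~\ref{prop:criterion} shows that $f$ univalently covers no disk of radius $b_0$, and hence no larger disk.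

By Lemma~\ref{lem:critical} all critical points are simple and the critical values are the points $F(v)$. At branch points of $p$ they are antipodes of vertices of the tetrahedron, by \eqref{eq:q}. For $v\in p^{-1}(\Lambda)$, the spherical distance $\theta$ from $F(v)$ to $e(p(v))$ satisfies $\frac{2\theta}\pi\le2\sin\frac\theta2=|F(v)-e(p(v))|\le\eta_0<\frac{2\eta}\pi$, so $\theta<\eta$. Finally, $R(f)$ is an interval with left endpoint $0$ that does not contain $b_0$, and $B(f)\ge b_0$ by Theorem~\ref{thm:BE}. Hence $R(f)=(0,b_0)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AIM}
Astala, Iwaniec, and Martin, \emph{Elliptic PDE and Quasiconformal Mappings}.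

\bibitem{SS}
\emph{Singular Surfaces and Meromorphic Functions},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak notices/\allowbreak 200206/\allowbreak fea-bonk.pdf?\allowbreak adat=June/\allowbreak July\%202002\allowbreak\&trk=200206fea-bonk\allowbreak\&cat=none\allowbreak\&type=.pdf}

\end{thebibliography}
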